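\title{Lagrangians of hypergraphs without large matchings: a counterexample and an exponential threshold}

\begin{abstract}
It has been conjectured that the Lagrangian of an $r$-uniform hypergraph with no $t$ pairwise disjoint edges is at most the larger of the Lagrangians of the clique on $rt-1$ vertices and of the star with $t-1$ centers. We show that this is false for $r=100$, $t=10^4$: the $r$-sets that meet a fixed set of size $2t-1$ in at least two points do better. The conjecture fails whenever $e^{60}\le t\le\frac18e^{\omega r}$, where $\omega\approx0.136$ is an explicit constant, and it holds, with the clique extremal, whenever $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$. We also show that the supremum of $r!$ times the Lagrangian differs from $1$ by a quantity of order $\min(r,\ln t)/t$ for all $r,t\ge2$.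
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r\ge2$. An \emph{$r$-graph} on $[n]=\{1,\dots,n\}$ is a family $\mathcal F$ of $r$-element subsets of $[n]$, called edges. A \emph{weighting} of $[n]$ is a vector $x$ with $x_v\ge0$ and $\sum_vx_v=1$. Put
\[
\lambda(\mathcal F,x)=\sum_{e\in\mathcal F}\prod_{v\in e}x_v,\qquad \lambda(\mathcal F)=\max_x\lambda(\mathcal F,x);
\]
the number $\lambda(\mathcal F)$ is the \emph{Lagrangian} of $\mathcal F$. We always read it probabilistically. Draw $r$ vertices independently with distribution $x$. An edge $e$ can appear in $r!$ orders, each with probability $\prod_{v\in e}x_v$, so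
\[
r!\,\lambda(\mathcal F,x)=\Pr(\text{the $r$ samples are distinct and form an edge of }\mathcal F).
\]
We call the failure probability $1-r!\lambda(\mathcal F,x)$ the \emph{deficit} of $(\mathcal F,x)$, and $1-r!\lambda(\mathcal F)$ the deficit of $\mathcal F$.

Let $M_t^r$ be the matching of size $t$, that is, $t$ pairwise disjoint edges; $\mathcal F$ is \emph{$M_t^r$-free} if it has no $t$ pairwise disjoint edges. How small can the deficit of such an $\mathcal F$ be? Two demands compete. The samples must not collide, so the weight should be spread over many vertices. But the at most $r(t-1)$ vertices of a maximal matching meet every edge, so the samples must hit a small set, and this set needs substantial weight. Two constructions suggest themselves. The \emph{clique} $K_{rt-1}^r$, the complete $r$-graph on $rt-1$ vertices, has too few vertices for $M_t^r$. The \emph{star}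
\[
S_{t-1}^r(n)=\Big\{e\in\binom{[n]}r:\ e\cap[t-1]\ne\emptyset\Big\}
\]
has too few centers. The sequence $\lambda(S^r_{t-1}(n))$ is nondecreasing in $n$ and bounded by $1/r!$; let $\lambda(S^r_{t-1})$ be its limit. The following conjecture appears in \cite{turan}.

\medskip\noindent\textbf{Conjecture.} \emph{Let $r\ge2$ and $t\ge1$ be integers, and let $\mathcal F$ be an $M_t^r$-free $r$-graph. Then}
\begin{equation}\label{eq:conj}
\lambda(\mathcal F)\le\max\big\{\lambda(K^r_{rt-1}),\ \lambda(S^r_{t-1})\big\}.
\end{equation}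

The simplest cases support it. For $t=1$ there are no edges and both sides are $0$, so we assume $t\ge2$ from now on. For $r=2$ the clique is extremal (Example~\ref{ex:graphs}). The star cannot be dropped from \eqref{eq:conj}: for $t=2$, weight $1/r$ on the center and the rest spread evenly over more and more vertices gives $r!\lambda(S_1^r)\ge(1-1/r)^{r-1}>e^{-1}$, while $r!\lambda(K^r_{2r-1})\le e^{-(r-1)/4}\le e^{-1}$ for $r\ge5$ by Lemma~\ref{lem:clique}.

The clique and the star are the two ends of a chain. For $1\le j\le r$ let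
\[
\mathcal P_j(n)=\Big\{e\in\binom{[n]}r:\ |e\cap[jt-1]|\ge j\Big\}.
\]
This family is $M_t^r$-free, because $t$ disjoint edges would use at least $jt$ elements of $[jt-1]$. For $j=1$ it is the star, and for $j=r$ and $n\ge rt-1$ it is the clique $K^r_{rt-1}$ with isolated vertices added. The conjecture says in particular that no inner member of the chain beats both ends, and this is where it fails.

\begin{theorem}\label{thm:counter}
For $r=100$, $t=10^4$ and $n$ large, $\lambda(\mathcal P_2(n))>\max\{\lambda(K^r_{rt-1}),\lambda(S^r_{t-1})\}$. Thus the conjecture is false.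
\end{theorem}

To describe where the conjecture fails, let $u_*$ be the unique root of $u=1+2\ln u$ in $(1,\infty)$ and put
\[
p_*=\frac1{u_*-1},\qquad\omega=\ln(1+p_*)-\frac{p_*}2 .
\]
Section~\ref{sec:omega} explains how $\omega$ arises and shows $0.135<\omega<0.1365$.

\begin{theorem}\label{thm:fail}
The conjecture fails for all $r,t$ with $e^{60}\le t\le\frac18e^{\omega r}$.
\end{theorem}

\begin{theorem}\label{thm:true}
If $r\ge2$ and $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$, then every $M_t^r$-free $r$-graph $\mathcal F$ satisfies $\lambda(\mathcal F)\le\lambda(K^r_{rt-1})$, so the conjecture holds. Hence the constant $\omega$ in Theorem~\ref{thm:fail} is sharp.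
\end{theorem}

The threshold in Theorem~\ref{thm:true} is $e^{\omega r+O(\sqrt r\log r)}$. So if $\omega'>\omega$, then $t=\lfloor\frac18e^{\omega'r}\rfloor$ satisfies its hypothesis for large $r$, and Theorem~\ref{thm:fail} is false with $\omega'$ in place of $\omega$; this is the meaning of ``sharp''.

\begin{theorem}\label{thm:order}
Let $\Lambda^*(r,t)=\sup\{r!\lambda(\mathcal F):\mathcal F\text{ is }M_t^r\text{-free}\}$. For all $r,t\ge2$,
\[
\frac1{256}\cdot\frac{\min(r,\ln t)}t\ \le\ 1-\Lambda^*(r,t)\ \le\ 41\cdot\frac{\min(r,\ln t)}t .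
\]
If $t\ge e^{60}$ and $r\ge(\ln t)^2$, then the right side of \eqref{eq:conj}, multiplied by $r!$, is at most $1-0.27(\ln t)^2/t$. So the conjectured deficit is too large by an unbounded factor.
\end{theorem}

We do not settle all remaining pairs $(r,t)$, namely the other pairs with $t<e^{60}$ and those in the window between Theorems~\ref{thm:fail} and~\ref{thm:true}.

Throughout, $L=\ln t$, and
\[
\delta_K=1-r!\lambda(K^r_{rt-1}),\qquad\delta_S=1-r!\lambda(S^r_{t-1}),\qquad\delta^*=1-\Lambda^*(r,t).
\]
The conjecture fails for $(r,t)$ exactly when $\delta^*<\min(\delta_K,\delta_S)$. Theorems~\ref{thm:counter} and~\ref{thm:fail} (Sections~\ref{sec:counter} and~\ref{sec:fail}) need only estimates for explicit families. Theorems~\ref{thm:order} and~\ref{thm:true} (Sections~\ref{sec:order} and~\ref{sec:true}) concern all $M_t^r$-free families and rest on the shifting argument of Section~\ref{sec:shift}.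

\section{Deficits along the chain}\label{sec:deficits}

Write $(s)_k=s(s-1)\cdots(s-k+1)$, and let $\mathrm{Bin}(r,p)$ denote the number of successes in $r$ independent trials of probability $p$. We use the following standard facts.

\emph{Maclaurin's inequality.} If $z_1,\dots,z_s\ge0$ have sum $1$, their $k$-th elementary symmetric polynomial is at most $\binom sk s^{-k}$. In our terms: $k$ independent samples from a distribution on $s$ points are distinct with probability at most $(s)_k/s^k$, with equality for the uniform distribution.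

\emph{Lower tail of the binomial.} If $N\sim\mathrm{Bin}(r,p)$ and $u\ge1$, then $u^{k-N}\ge1$ when $N\le k$, so
\begin{equation}\label{eq:tail}
\Pr(N\le k)\le\mathbb E\,u^{k-N}=u^k\Big(1-p+\frac pu\Big)^r .
\end{equation}

\emph{Elementary inequalities.} For $0\le z<1$, $w\ge0$ and $u>0$,
\begin{equation}\label{eq:elem}
e^{-z/(1-z)}\le1-z\le e^{-z},\qquad e^{-w}\le1-w+\frac{w^2}2,\qquad\ln u\le\frac2e\sqrt u ;
\end{equation}
the last one is $\ln y\le y/e$ for $y=\sqrt u$.

\subsection{Three estimates}

To beat the two ends of the chain we need an upper bound on the deficit of $\mathcal P_j(n)$, for which one weighting suffices, and lower bounds on $\delta_K$ and $\delta_S$, which must cover all weightings.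

\begin{lemma}\label{lem:P}
Let $1\le j\le r$, $p\in[0,1]$ and
\[
\delta_j(p)=\Pr\big(\mathrm{Bin}(r,p)\le j-1\big)+\binom r2\frac{p^2}{jt-1}.
\]
The deficit of $\mathcal P_j(n)$ is nonincreasing in $n$ with limit at most $\delta_j(p)$. Hence $\delta^*\le\delta_j(p)$, and if $\delta_j(p)<\min(\delta_K,\delta_S)$, then $\mathcal P_j(n)$ violates \eqref{eq:conj} for all large $n$.
\end{lemma}

\begin{proof}
Monotonicity holds because $\mathcal P_j(n)\subseteq\mathcal P_j(n+1)$. For $n\ge jt$ give each vertex of $[jt-1]$ weight $p/(jt-1)$ and each other vertex weight $(1-p)/(n-jt+1)$. The samples fail only if fewer than $j$ of them fall in $[jt-1]$, or two of them collide. The number falling in $[jt-1]$ is $\mathrm{Bin}(r,p)$. Two given samples collide with probability $\sum_vx_v^2=\frac{p^2}{jt-1}+\frac{(1-p)^2}{n-jt+1}$, and there are $\binom r2$ pairs. Let $n\to\infty$.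
\end{proof}

We call the two summands of $\delta_j(p)$ the \emph{miss term} and the \emph{collision term}.

\begin{lemma}\label{lem:clique}
Let $\eta=\frac{r-1}{2t}$. Then
\[
\frac r{2t}\ge\frac{\binom r2}{rt-1}\ge\delta_K\ge1-e^{-\eta}\ge\eta-\frac{\eta^2}2,\qquad\text{and}\qquad\delta_K\ge0.63\min(1,\eta).
\]
\end{lemma}

\begin{proof}
Let $m=rt-1$. By Maclaurin's inequality, $1-\delta_K=(m)_r/m^r=\prod_{i<r}(1-i/m)$ is the probability that $r$ uniform samples from $m$ points are distinct. The union bound over pairs gives $\delta_K\le\binom r2/m$, and $\binom r2/m\le r/(2t)$ is equivalent to $(r-1)t\le rt-1$. By \eqref{eq:elem}, $1-\delta_K\le e^{-\binom r2/m}\le e^{-\binom r2/(rt)}=e^{-\eta}\le1-\eta+\eta^2/2$. Finally $1-e^{-\eta}$ is increasing and concave in $\eta$ and vanishes at $0$, so it is at least $(1-e^{-1})\min(1,\eta)$, and $1-e^{-1}>0.63$.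
\end{proof}

For the star, Maclaurin's inequality reduces all weightings to one parameter, the total weight $p$ of the centers.

\begin{lemma}\label{lem:star}
Let $s=t-1$, $N\sim\mathrm{Bin}(r,p)$ and $g(p)=\mathbb E\big[(s)_N/s^N\big]$. Then
\[
\delta_S\ge\inf_{p\in[0,1]}\big[1-g(p)+(1-p)^r\big].
\]
Moreover $g\le1$, $g$ is nonincreasing, and
\begin{equation}\label{eq:g}
1-g(p)\ge\binom r2\frac{p^2}s-E(rp),\qquad\text{where}\quad E(a)=\frac{a^4+4a^3+2a^2}{8s^2}.
\end{equation}
\end{lemma}

\begin{proof}
Let $x$ be a weighting of $[n]$ and let $p$ be the weight of $[s]$. The number $N$ of samples in $[s]$ is $\mathrm{Bin}(r,p)$. If the samples form an edge of the star, then $N\ge1$ and these $N$ samples are distinct. Given $N=k$, they are independent samples from a distribution on $s$ points, hence distinct with probability at most $(s)_k/s^k$. The term $k=0$ of $g(p)$ is $(1-p)^r$, so $r!\lambda(S_s^r(n),x)\le g(p)-(1-p)^r$. This proves the first claim.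

The ratio $(s)_k/s^k$ is at most $1$ and nonincreasing in $k$. Realizing $N$ as the number of $i\le r$ with $U_i\le p$, for independent uniform $U_i\in[0,1]$, shows that $N$ increases with $p$, so $g$ is nonincreasing. By \eqref{eq:elem},
\[
\frac{(s)_k}{s^k}\le e^{-k(k-1)/(2s)}\le1-\frac{k(k-1)}{2s}+\frac{k^2(k-1)^2}{8s^2}
\]
(for $k>s$ the left side is $0$). Since $k(k-1)=(k-2)(k-3)+4(k-2)+2$, we have $k^2(k-1)^2=(k)_4+4(k)_3+2(k)_2$. Now take expectations, using $\mathbb E(N)_i=(r)_ip^i\le(rp)^i$ and $\mathbb E(N)_2=r(r-1)p^2$.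
\end{proof}

\subsection{Which family wins, and the constant $\omega$}\label{sec:omega}

The discussion up to Lemma~\ref{lem:omega} is heuristic and guides the choice of parameters. Put $a=rp$, the expected number of samples in $[jt-1]$; the collision term is about $a^2/(2jt)$. The clique ($j=r$, $p=1$) has no miss term and deficit about $r/(2t)$. The star has miss term about $e^{-a}$, which forces $a\approx L$ and a deficit of about $L^2/(2t)$. For $j=2$ the deficit is about $(1+a)e^{-a}+a^2/(4t)$: the collision term is halved, and the factor $1+a$ is paid for by raising $a$ from about $L$ to about $L+\ln L$. So $\mathcal P_2$, with deficit about $L^2/(4t)$, should beat the star for large $t$, and the clique once $r>L^2/2$. Taking $j\approx L$ and $a=4j$ lowers the deficit to about $8L/t$. Thus the conjecture predicts the order $\min(r,L^2)/t$, while the chain reaches $\min(r,L)/t$.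

When $r$ is only a bounded multiple of $L$, the clique is the rival. The collision term $r^2p^2/(2jt)$ drops below $r/(2t)$ when $j$ passes $p^2r$, and near this point increasing $j$ by one gains about $1/(2p^2t)$. So $\mathcal P_j$ wins if $\Pr(\mathrm{Bin}(r,p)\le p^2r)$ is a small multiple of $1/t$. For $k=p^2r$ the right side of \eqref{eq:tail} is smallest at $u=(1+p)/p$, where
\begin{equation}\label{eq:onep}
1-p+\frac pu=1-p+\frac{p^2}{1+p}=\frac1{1+p},
\end{equation}
and it equals $e^{-I(p)r}$ with
\[
I(p)=\ln(1+p)-p^2\ln\frac{1+p}p .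
\]
So the clique can be beaten as long as $t$ is below about $e^{I(p)r}$, and we should maximize $I$.

\begin{lemma}\label{lem:omega}
Let $\psi(u)=u-1-2\ln u$. Then $\psi<0$ on $(1,u_*)$ and $\psi>0$ on $(u_*,\infty)$. We have $3.5<u_*<3.52$, $0.396<p_*<0.4$, $0.135<\omega<0.1365$, and
\begin{equation}\label{eq:ident}
u_*=\frac{1+p_*}{p_*},\qquad\ln u_*=\frac{u_*-1}2=\frac1{2p_*},\qquad p_*^2\ln u_*=\frac{p_*}2 .
\end{equation}
Moreover $\omega=I(p_*)=\max_{0<p\le1}I(p)$.
\end{lemma}

\begin{proof}
We have $\psi(1)=0$ and $\psi'(u)=1-2/u$, so $\psi$ decreases on $[1,2]$ and then increases to infinity. This gives the unique root $u_*$ and the signs. From $\ln3.5>1.2527$ and $\ln3.52<1.2585$ we get $\psi(3.5)<0<\psi(3.52)$, hence the bounds on $u_*$ and on $p_*\in(1/2.52,\,1/2.5)$. The function $\ln(1+p)-p/2$ increases on $(0,1)$, and $\ln1.396>0.3336$, $\ln1.4<0.3365$ give the bounds on $\omega$. The identities \eqref{eq:ident} restate the definitions, and they give $I(p_*)=\omega$. With $u=(1+p)/p$, so that $u-1=1/p$,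
\[
I'(p)=\frac1{1+p}-2p\ln u-p^2\Big(\frac1{1+p}-\frac1p\Big)=1-2p\ln u=p\,\psi(u),
\]
which is positive for $p<p_*$ (that is, $u>u_*$) and negative for $p>p_*$.
\end{proof}

\section{The counterexample $r=100$, $t=10^4$}\label{sec:counter}

Here $L^2/2<43<r$, so the heuristic predicts that $\mathcal P_2$ wins.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By Lemma~\ref{lem:P} it suffices to show $\delta_2(0.1)<0.00281<\min(\delta_K,\delta_S)$.

\emph{The family $\mathcal P_2$.} From $0.9^{10}<0.3487$ we get $0.9^{20}<0.1216$, then $0.9^{100}<0.1216^5<2.66\cdot10^{-5}$ and $0.9^{99}<3\cdot10^{-5}$. The miss term is $0.9^{100}+100\cdot0.1\cdot0.9^{99}=10.9\cdot0.9^{99}$, so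
\[
\delta_2(0.1)=10.9\cdot0.9^{99}+\frac{4950\cdot0.01}{19999}<0.000327+0.002476<0.00281 .
\]

\emph{The clique.} Here $\eta=99/20000=0.00495$, so $\delta_K\ge\eta-\eta^2/2>0.0049$ by Lemma~\ref{lem:clique}.

\emph{The star.} In Lemma~\ref{lem:star}, $s=9999$. Put $c=\binom{100}2/s\in(0.49504,\,0.49506)$. The error $E(a)$ in \eqref{eq:g} grows with $a$, so we use \eqref{eq:g} only for $p\le0.08$ and monotonicity of $g$ beyond. For $a\le8$,
\[
E(a)\le E(8)=\frac{4096+2048+128}{8\cdot9999^2}<8\cdot10^{-6}.
\]
If $p\ge0.08$, then $1-g(p)\ge1-g(0.08)\ge0.0064c-E(8)>0.0031$. If $p\le0.08$, then $1-g(p)+(1-p)^{100}\ge\varphi(p)-E(8)$, where $\varphi(p)=(1-p)^{100}+cp^2$ is convex on $[0,1]$. We bound $\varphi$ below by its tangent at $0.07$. From $0.4839<0.93^{10}<0.4840$ we get $0.2341<0.93^{20}<0.2343$, and fifth powers give $7\cdot10^{-4}<0.93^{100}<7.061\cdot10^{-4}$, hence $7\cdot10^{-4}<0.93^{99}<7.6\cdot10^{-4}$. Therefore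
\[
\varphi(0.07)>0.0007+0.0049c>0.003125,\qquad\varphi'(0.07)=0.14c-100\cdot0.93^{99}\in(-0.007,\,0),
\]
because $0.0693<0.14c<0.0694$. The tangent has negative slope, so on $[0,0.08]$ it is smallest at $0.08$, and $\varphi(p)\ge0.003125-0.007\cdot0.01=0.003055$. Thus $\varphi(p)-E(8)>0.00304$, and $\delta_S\ge0.00304$.
\end{proof}

\section{The range of failure}\label{sec:fail}

We now make the heuristics of Section~\ref{sec:omega} rigorous. The assumption $L\ge60$ lets the star's deficit, of order $L^2/t$, exceed $16L/t$, and it makes lower-order terms negligible through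
\begin{equation}\label{eq:big}
t=e^L\ge\frac{L^5}{120}\ge1800L^2\qquad(L\ge60).
\end{equation}

\begin{lemma}\label{lem:starbig}
If $L\ge60$ and $r\ge7L$, then $\delta_S\ge0.27L^2/t>16L/t$.
\end{lemma}

\begin{proof}
The second inequality holds as $0.27\cdot60>16$. Let $p_0=\frac{3L}{4r}\le\frac3{28}$ and $a_0=rp_0=\frac34L$. We bound the expression in Lemma~\ref{lem:star} by the miss probability below $p_0$ and by the collision probability above.

For $p\le p_0$ it is at least $(1-p_0)^r\ge e^{-a_0/(1-p_0)}\ge e^{-\frac34\cdot\frac{28}{25}L}=t^{-0.84}$ by \eqref{eq:elem}. The function $e^{0.16L}/L^2$ increases for $L\ge12.5$, and $e^{9.6}>8000>0.27\cdot3600$. So $t^{0.16}\ge0.27L^2$, that is, $t^{-0.84}\ge0.27L^2/t$.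

For $p\ge p_0$ it is at least $1-g(p_0)$. As $r\ge420$, we have $\binom r2p_0^2=\frac{r-1}r\cdot\frac{a_0^2}2\ge\frac{419}{420}\cdot\frac9{32}L^2>0.28L^2$. As $a_0\ge45$, we have $a_0^4+4a_0^3+2a_0^2\le1.1a_0^4$; with $t-1\ge0.99t$ and \eqref{eq:big},
\[
E(a_0)\le\frac{1.1\,(3/4)^4L^4}{8(t-1)^2}\le0.05\,\frac{L^4}{t^2}\le10^{-3}\,\frac{L^2}t .
\]
So \eqref{eq:g} gives $1-g(p_0)\ge(0.28-0.001)L^2/t\ge0.27L^2/t$.
\end{proof}

\begin{lemma}\label{lem:log}
Let $t\ge2$, $j=\lceil L\rceil$, $r\ge4j$ and $p=4j/r$. Then $\delta_j(p)\le t^{-1.6}+\dfrac{8(L+1)}{t-1}$.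
\end{lemma}

\begin{proof}
By \eqref{eq:tail} with $u=4$ and $k=j$, the miss term is at most $4^j(1-\frac34p)^r\le4^je^{-3j}=e^{-(3-\ln4)j}\le t^{-1.6}$, since $3-\ln4>1.6$ and $j\ge L$. The collision term is at most $\frac{(rp)^2/2}{jt-1}\le\frac{8j^2}{j(t-1)}\le\frac{8(L+1)}{t-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fail}]
Let $L\ge60$ and $t\le\frac18e^{\omega r}$. Then $r\ge L/\omega\ge7L\ge420$, so $\delta_S>16L/t$ by Lemma~\ref{lem:starbig}. By Lemma~\ref{lem:P} it suffices to find $j,p$ with $\delta_j(p)<\min(\delta_K,\delta_S)$. If $r$ is a large multiple of $L$, the crude choice of Lemma~\ref{lem:log} works; otherwise we need the optimal $p_*$.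

\emph{Case $r\ge32L$.} Let $j=\lceil L\rceil$ and $p=4j/r$; note $4j\le4L+4\le r$. By Lemma~\ref{lem:log},
\[
t\,\delta_j(p)\le t^{-0.6}+8(L+1)+\frac{8(L+1)}{t-1}\le8L+9<16L,
\]
because the first and third terms are each at most $\frac12$ by \eqref{eq:big}. So $\delta_j(p)<\delta_S$. By Lemma~\ref{lem:clique}, $t\,\delta_K\ge\min(0.63t,\,0.63t\eta)$. Here $0.63t>8L+9$ by \eqref{eq:big}, and $0.63t\eta\ge0.315(32L-1)>10L-1>8L+9$. So $\delta_j(p)<\delta_K$.

\emph{Case $7L\le r<32L$.} Now $\delta_K\le r/(2t)<16L/t<\delta_S$, so only the clique must be beaten, and $r^2\le1024L^2\le t$ by \eqref{eq:big}. Put $p=p_*$, so $p^2<0.16$, and $j=\lceil p^2r\rceil+1\le0.16r+2\le r$. Apply \eqref{eq:tail} with $u=u_*=(1+p)/p$ and $k=j-1\le p^2r+1$. By \eqref{eq:onep} and Lemma~\ref{lem:omega}, the miss term is at most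
\[
u_*^{\,p^2r+1}(1+p)^{-r}=u_*e^{-I(p)r}=u_*e^{-\omega r}\le\frac{u_*}{8t}\le\frac{0.44}t ;
\]
this is where $t\le\frac18e^{\omega r}$ is used in full. Since $jt-1\ge(p^2r+1)t-1\ge(p^2r+\frac12)t$, the collision term is at most
\[
\frac{r-1}{2t}\cdot\frac{p^2r}{p^2r+\frac12}=\eta\Big(1-\frac1{2p^2r+1}\Big).
\]
With $\delta_K\ge\eta-\eta^2/2$ the terms $\eta$ cancel:
\[
\delta_K-\delta_j(p)\ge\frac{r-1}{2t(0.32r+1)}-\frac{(r-1)^2}{8t^2}-\frac{0.44}t\ge\frac{1.5-0.125-0.44}t>0 .
\]
Here $r-1\ge3(0.32r+1)$ because $r\ge100$, and $(r-1)^2\le t$.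
\end{proof}

\section{Shifted families and ordered samples}\label{sec:shift}

An arbitrary $M_t^r$-free family has little visible structure. Shifting replaces it by a family whose edges prefer heavy vertices, and for such a family we can name explicit non-edges.

For vertices $v<w$, the shift $T_{vw}\mathcal F$ is obtained from $\mathcal F$ by replacing each edge $e$ with $w\in e$, $v\notin e$ and $e'=(e\setminus\{w\})\cup\{v\}\notin\mathcal F$ by $e'$. Call $\mathcal F$ \emph{shifted} if $T_{vw}\mathcal F=\mathcal F$ for all $v<w$. For $r$-sets $f=\{f_1<\dots<f_r\}$ and $e=\{e_1<\dots<e_r\}$ write $f\le e$ if $f_i\le e_i$ for all $i$.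

\begin{lemma}\label{lem:shift}
\begin{itemize}
\item[(a)] If $\mathcal F$ is an $M_t^r$-free $r$-graph on $[n]$ and $x_1\ge\dots\ge x_n$, then there is a shifted $M_t^r$-free $\mathcal F'$ on $[n]$ with $\lambda(\mathcal F',x)\ge\lambda(\mathcal F,x)$.
\item[(b)] If $\mathcal F$ is shifted, $e\in\mathcal F$ and $f\le e$, then $f\in\mathcal F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A shift $T_{vw}$ replaces distinct edges by distinct new edges, and a factor $x_w$ by $x_v\ge x_w$, so $\lambda(\cdot,x)$ does not decrease. A shift that changes the family decreases $\sum_{e}\sum_{z\in e}z$, so repeated shifting ends in a shifted family. It remains to show that $T_{vw}\mathcal F$ is $M_t^r$-free. Let $e^1,\dots,e^t\in T_{vw}\mathcal F$ be pairwise disjoint. New edges contain $v$ and not $w$, so at most one $e^k$ is new, and at least one is new because $\mathcal F$ is $M_t^r$-free. Say $e^1$ is new; then $\tilde e^1=(e^1\setminus\{v\})\cup\{w\}\in\mathcal F$ and $e^2,\dots,e^t\in\mathcal F$. If none of $e^2,\dots,e^t$ contains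 $w$, then $\tilde e^1,e^2,\dots,e^t$ is a matching in $\mathcal F$. Otherwise say $w\in e^2$. Then $v\notin e^2$, and $e^2$ was not replaced, so $\tilde e^2=(e^2\setminus\{w\})\cup\{v\}\in\mathcal F$. The sets $\tilde e^1,\tilde e^2$ arise from $e^1,e^2$ by exchanging $v$ and $w$, so $\tilde e^1,\tilde e^2,e^3,\dots,e^t$ is a matching in $\mathcal F$. Both cases are impossible.

(b) Let $f\ne e$ and let $i$ be the first index with $f_i<e_i$. Then $f_i\notin e$, since $f_i<e_i$ and, if $i>1$, $f_i>f_{i-1}=e_{i-1}$. As $\mathcal F$ is fixed by the shift from $e_i$ to $f_i$, the set $(e\setminus\{e_i\})\cup\{f_i\}$ is in $\mathcal F$. It is still $\ge f$ and agrees with $f$ in one more position. Iterate.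
\end{proof}

\begin{lemma}\label{lem:nonedge}
Let $\mathcal F$ be shifted and $M_t^r$-free. If $e=\{e_1<\dots<e_r\}$ has $e_i\ge it$ for all $i$, then $e\notin\mathcal F$.
\end{lemma}

\begin{proof}
The $t$ sets $\{k,\,t+k,\,\dots,\,(r-1)t+k\}$, $1\le k\le t$, are pairwise disjoint, and each is $\le e$ since $(i-1)t+k\le it\le e_i$. If $e\in\mathcal F$, they all lie in $\mathcal F$ by Lemma~\ref{lem:shift}(b).
\end{proof}

Since $e_i\le it-1$ means $|e\cap[it-1]|\ge i$, the lemma says that a shifted $M_t^r$-free family lies in $\mathcal P_1(n)\cup\dots\cup\mathcal P_r(n)$. This explains why the chain governs the upper bounds as well.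

For samples $Y_1,\dots,Y_m$ let $Y_{(1)}\le\dots\le Y_{(m)}$ be their values in increasing order, and let
\[
A_m=\{Y_{(i)}\ge it\ \text{ for }1\le i\le m\}.
\]
On $A_r$ the samples collide or form a non-edge, so $\Pr(A_r)$ is a lower bound for the deficit. A union bound over the $m$ conditions would be wasteful; if all weights are small, an exact formula for uniform variables is available.

\begin{lemma}\label{lem:order}
\begin{itemize}
\item[(a)] For independent uniform $U_1,\dots,U_m$ on $[0,1]$ and $0\le s\le1/m$, we have $\Pr(U_{(i)}\ge is\text{ for }1\le i\le m)=1-ms$.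
\item[(b)] If $y$ is a weighting of $[n]$ with all $y_v\le\tau$ and $mt\tau\le1$, then $m$ independent samples from $y$ satisfy $\Pr(A_m)\ge1-mt\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Fix $s$ and let $Q_m(z)$ be the volume of the set of $u\in[0,z]^m$ with $u_{(i)}\ge is$ for all $i$. We prove $Q_m(z)=z^{m-1}(z-ms)$ for $z\ge ms$; then put $z=1$. For $m=1$, $Q_1(z)=z-s$. For $m\ge2$, any of the $m$ coordinates can be the maximum; its value $w$ lies in $[ms,z]$, and the other coordinates range over a set of volume $Q_{m-1}(w)$. Hence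
\[
Q_m(z)=\int_{ms}^zm\big(w^{m-1}-(m-1)sw^{m-2}\big)\,dw=\big[w^m-msw^{m-1}\big]_{ms}^z=z^m-msz^{m-1}.
\]

(b) Let $W(k)=\sum_{v\le k}y_v\le k\tau$ and $Y_i=\min\{k:W(k)\ge U_i\}$. The $Y_i$ are independent with distribution $y$, and $Y_i$ is a nondecreasing function of $U_i$ with $Y_i\tau\ge W(Y_i)\ge U_i$. So $U_{(i)}\ge it\tau$ implies $Y_{(i)}\ge it$. Apply (a) with $s=t\tau$.
\end{proof}

A small deficit does not bound every weight, but it bounds the average weight $\sigma=\sum_vx_v^2$ of a sampled vertex, because $\sigma$ is the collision probability of two samples. The expected number of collisions is $\binom r2\sigma$, and the second moment shows that the deficit is nearly this large.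

\begin{lemma}\label{lem:coll}
Let $\sigma=\sum_vx_v^2$ and $\mu=\binom r2\sigma$. If $\delta=1-r!\lambda(\mathcal F,x)<\frac1{16}$, then $\mu\le\delta/(1-4\sqrt\delta)^2$.
\end{lemma}

\begin{proof}
Let $C$ be the number of colliding pairs among the $r$ samples, so $\mathbb EC=\mu>0$. Expand $\mathbb EC^2$ over ordered pairs of pairs. Equal pairs contribute $\mu$; disjoint pairs are independent and contribute at most $\mu^2$; the $r(r-1)(r-2)$ pairs sharing one sample contribute $\sum_vx_v^3$ each. Now $\sum_vx_v^3\le\sigma\max_vx_v\le\sigma^{3/2}$ and $r^2\sigma\le4\mu$, so the last part is at most $(r^2\sigma)^{3/2}\le8\mu^{3/2}$. The Cauchy--Schwarz inequality $(\mathbb EC)^2\le\Pr(C>0)\,\mathbb EC^2$ gives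
\[
\delta\ge\Pr(C>0)\ge\frac\mu{1+8\sqrt\mu+\mu}\ge\frac\mu{(1+4\sqrt\mu)^2}.
\]
Taking square roots, $\sqrt\mu\,(1-4\sqrt\delta)\le\sqrt\delta$, and $1-4\sqrt\delta>0$.
\end{proof}

\section{The order of the deficit}\label{sec:order}

For the lower bound, suppose the deficit $\delta$ is far below $\min(r,L)/t$. Then the vertices too heavy for Lemma~\ref{lem:order} have total weight $O(t\delta/r)$, and all $r$ samples avoid them with probability $e^{-O(t\delta)}$. Because $t\delta$ is a small multiple of $L$, this probability is at least $t^{-1/2}$, which is much more than $\delta$.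

\begin{proof}[Proof of Theorem~\ref{thm:order}]
\emph{Lower bound.} Let $\mathcal F$ be $M_t^r$-free and $x$ a weighting, labeled so that $x_1\ge x_2\ge\cdots$. By Lemma~\ref{lem:shift}(a) we may assume that $\mathcal F$ is shifted. Suppose that $\delta=1-r!\lambda(\mathcal F,x)<\frac{\min(r,L)}{256t}$. Since $L<t$, we have $\delta<\frac1{64}$ and $1-4\sqrt\delta\ge\frac12$. Lemma~\ref{lem:coll} gives $\mu\le4\delta$, so $\sigma\le\frac{8\delta}{r(r-1)}\le\frac{16\delta}{r^2}$. Call $v$ heavy if $x_v>\frac1{4rt}$ and light otherwise, and let $h$ be the total weight of the heavy vertices. A heavy vertex has $x_v<4rt\,x_v^2$, so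
\[
h\le4rt\sigma\le\frac{64t\delta}r\le\frac14,
\]
where the last step uses $\delta<\frac r{256t}$. With probability $(1-h)^r$ all samples are light, and then they are independent samples from the weighting $y$ with $y_v=x_v/(1-h)\le\frac1{2rt}$ on light vertices and $y_v=0$ on heavy ones. By Lemma~\ref{lem:order}(b) with $m=r$ and $\tau=\frac1{2rt}$, the event $A_r$ then has probability at least $\frac12$, and on $A_r$ the samples fail by Lemma~\ref{lem:nonedge}. Using \eqref{eq:elem} and $\delta<\frac L{256t}$,
\[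
\delta\ge\tfrac12(1-h)^r\ge\tfrac12e^{-2hr}\ge\tfrac12e^{-128t\delta}\ge\tfrac12e^{-L/2}=\tfrac12t^{-1/2}.
\]
But $L\le\frac2e\sqrt t$ gives $\delta<\frac L{256t}<\frac12t^{-1/2}$, a contradiction.

\emph{Upper bound.} Let $j=\lceil L\rceil$, and note $L\ge\ln2>0.69$. If $r\ge4j$, then $\min(r,L)=L$, and Lemmas~\ref{lem:P} and~\ref{lem:log} with $t-1\ge t/2$ give $\delta^*\le\frac{1+16(L+1)}t\le\frac{41L}t$, as $17\le25L$. If $r<4j$, then $r<4L+4\le10L$, so $r\le10\min(r,L)$ and $\delta^*\le\delta_K\le\frac r{2t}\le\frac{5\min(r,L)}t$.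

\emph{The conjectured value.} Let $L\ge60$ and $r\ge L^2$. Then $r\ge7L$, so $\delta_S\ge0.27L^2/t$ by Lemma~\ref{lem:starbig}. By Lemma~\ref{lem:clique}, $\delta_K\ge\min\big(0.63,\ 0.315(L^2-1)/t\big)$; the first entry is at least $0.27L^2/t$ by \eqref{eq:big}, and the second because $0.045L^2\ge0.315$. So $\min(\delta_K,\delta_S)\ge0.27L^2/t$, while $\delta^*\le41L/t$. The ratio is at least $0.27L/41$, which is unbounded.
\end{proof}

\section{The clique is extremal for large $t$}\label{sec:true}

An exact result needs more. A competitor of the clique has deficit about $r/(2t)$, so Lemma~\ref{lem:coll} gives only $\sigma\approx\frac1{rt}$, and for $m=r$, $\tau\approx\frac1{rt}$ the bound $1-mt\tau$ of Lemma~\ref{lem:order} is empty. It has to be: for the uniform weighting of the clique, $A_r$ is impossible. Two ideas repair this. A smallest competitor has at least $rt$ vertices of positive weight, and its last vertex can replace one of the samples, so that $m=r-1$ and $1-mt\tau\approx1/r$. Then a change of measure passes from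 a bound on the average weight to a bound on every weight.

\subsection{The link of the last vertex}

The \emph{link} of a vertex $v$ in $\mathcal F$ is the family of $(r-1)$-sets $f\not\ni v$ with $f\cup\{v\}\in\mathcal F$. We write $\Pr_x$ and $\mathbb E_x$ when $r-1$ samples $Y_1,\dots,Y_{r-1}$ are drawn independently from $x$.

\begin{proposition}\label{prop:reduce}
Let $r,t\ge2$, and suppose that some $M_t^r$-free $r$-graph has Lagrangian greater than $\lambda(K^r_{rt-1})$. Then there are $n\ge rt$, an $r$-graph $\mathcal F$ on $[n]$ and a weighting $x$ with all $x_v>0$ such that $\delta=1-r!\lambda(\mathcal F,x)$ satisfies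
\[
\Pr\nolimits_x(A_{r-1})\le\delta<\delta_K .
\]
\end{proposition}

\begin{proof}
Let $n$ be the least number of vertices of such a graph, and let $M$ be the maximum of $\lambda$ over $M_t^r$-free $r$-graphs on $[n]$, attained at $(\mathcal F,x)$ with $x_1\ge\dots\ge x_n$. Then $\delta=1-r!M<\delta_K$. If some $x_v$ were $0$, deleting $v$ would contradict the minimality of $n$. Also $n\ge rt$, since otherwise $\mathcal F$ is a subgraph of $K^r_{rt-1}$. By Lemma~\ref{lem:shift}(a) and the maximality of $M$, we may take $\mathcal F$ shifted with $\lambda(\mathcal F,x)=M=\lambda(\mathcal F)$.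

Since all $x_v>0$, a small amount of weight can be moved between any two vertices in either direction; at the maximum $x$ this forces all partial derivatives $\partial\lambda(\mathcal F,x)/\partial x_v$ to be equal (the Lagrange multiplier condition). Euler's identity for a homogeneous polynomial of degree $r$ gives $\sum_vx_v\,\partial\lambda/\partial x_v=rM$, so the common value is $rM$. Now $\partial\lambda/\partial x_n$ is the sum of $\prod_{v\in f}x_v$ over $f$ in the link of $n$. Multiplying by $(r-1)!$, we see that $r-1$ samples from $x$ are distinct and form a set in the link of $n$ with probability $r!M=1-\delta$.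

On $A_{r-1}$ the samples collide, or include $n$, or form a set $f\not\ni n$. In the last case $n\ge rt$ is the largest element of $f\cup\{n\}$, so $f\cup\{n\}\notin\mathcal F$ by Lemma~\ref{lem:nonedge}. In no case is a link set formed, so $\Pr_x(A_{r-1})\le\delta$.
\end{proof}

The minimality of $n$ is essential: if isolated vertices of weight $0$ are added to the clique, the link of the last vertex is empty.

\begin{example}\label{ex:graphs}
For $r=2$ the proposition already shows that the clique is extremal for all $t\ge2$. Here $\delta_K=\frac1{2t-1}$ and $A_1=\{Y_1\ge t\}$, so $[t-1]$ has weight at least $1-\delta>\frac{2t-2}{2t-1}$. By the Cauchy--Schwarz inequality,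
\[
\sigma\ge\frac{(1-\delta)^2}{t-1}>\frac{4(t-1)}{(2t-1)^2}\ge\frac1{2t-1}>\delta .
\]
But two samples collide with probability $\sigma$, so $\delta\ge\sigma$, a contradiction. In words: the last vertex sees only the first $t-1$ vertices, yet it must see almost all of the weight, and so much weight on so few vertices causes more collisions than in the clique.
\end{example}

For general $r$ the plan is the same: the bound on $\sigma$ should force $\Pr_x(A_{r-1})$ to exceed $\delta$. But a bound $\sigma\le\frac1{rt}$ allows $\Pr_x(A_{r-1})$ to be exponentially small. Take the weighting of Lemma~\ref{lem:P} with $p=p_*$, $j=\lceil p^2r\rceil+1\le r-1$ and $n$ large. Then $\sigma<\frac1{rt}$ because $jt-1>p^2rt$. On $A_{r-1}$ fewer than $j$ samples lie in $[jt-1]$, so \eqref{eq:tail} gives $\Pr_x(A_{r-1})\le u_*^{\,j-1}(1+p)^{-(r-1)}<5e^{-\omega r}$. We show that, up to a factor $e^{O(\sqrt r\log r)}$, nothing worse happens.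

\subsection{Capping the weights}

We compare $x$ with a weighting $y$ all of whose entries are at most $\tau$, obtained by cutting the large weights down to $\tau$ and scaling the others up. The cost per sample of passing from $y$ to $x$ is the mean of $\ln(y_v/x_v)$ under $y$, and the next lemma bounds it by $\omega$.

\begin{lemma}\label{lem:cap}
Let $\tau>0$, and let $x$ be a weighting of $[n]$ with all $x_v>0$, $n\tau>1$ and $\sigma=\sum_vx_v^2\le\tau$. There is $\kappa\in[1,2]$ such that $y_v=\min(\kappa x_v,\tau)$ is a weighting. With $Z_v=\ln(y_v/x_v)$,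
\[
Z_v\le\ln2,\qquad\sum_vy_vZ_v\le\omega,\qquad\sum_vy_vZ_v^2\le1.5 .
\]
\end{lemma}

\begin{proof}
\emph{The factor $\kappa$.} The sum $\sum_v\min(\kappa x_v,\tau)$ is continuous in $\kappa$, at most $1$ at $\kappa=1$, and equal to $n\tau>1$ for large $\kappa$. So it equals $1$ for some $\kappa\ge1$. Let $H=\{v:\kappa x_v\ge\tau\}$ be the set of capped vertices, $\theta=|H|\tau\le1$ its $y$-weight and $\xi$ its $x$-weight. If $\theta=1$, then $H=[n]$ since all $y_v>0$, and $n\tau=1$, which is excluded; so $\theta<1$. By Cauchy--Schwarz, $\xi\le\sqrt{|H|\sigma}\le\sqrt\theta$. Outside $H$ we have $\kappa(1-\xi)=1-\theta$. Hence $\kappa\le\frac{1-\theta}{1-\sqrt\theta}=1+\sqrt\theta\le2$, and $Z_v\le\ln\kappa\le\ln2$.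

\emph{First moment.} Put $u_v=\kappa x_v/\tau$, so that $H=\{v:u_v\ge1\}$. Then $Z_v=\ln\kappa$ outside $H$, while $y_v=\tau$ and $Z_v=\ln\kappa-\ln u_v$ on $H$. The available information is $\tau\sum_vu_v=\kappa$ and $\tau\sum_vu_v^2=\kappa^2\sigma/\tau\le\kappa^2$, so we write the first moment as a sum over all $v$ of one function of $u_v$ and compare that function with a quadratic. Let $\gamma(u)=u$ for $0\le u\le1$ and $\gamma(u)=1+\ln u$ for $u\ge1$. Then $\tau\gamma(u_v)$ is $y_v$ outside $H$ and $y_v+\tau\ln u_v$ on $H$, so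
\[
D:=\sum_vy_vZ_v=\ln\kappa-\tau\sum_{v\in H}\ln u_v=1+\ln\kappa-\tau\sum_v\gamma(u_v).
\]
Let $c_*=\ln u_*/u_*^2$. We claim $\gamma(u)\ge u-c_*u^2$ for $u\ge0$. For $u\le1$ this holds since $\gamma(u)=u$. For $u\ge1$,
\[
\frac d{du}\,\frac{u-1-\ln u}{u^2}=\frac{(u-1)-2(u-1-\ln u)}{u^3}=-\frac{\psi(u)}{u^3},
\]
so by Lemma~\ref{lem:omega} the quotient is largest at $u_*$, where it equals $(2\ln u_*-\ln u_*)/u_*^2=c_*$. The claim gives
\[
D\le\Phi(\kappa):=1+\ln\kappa-\kappa+c_*\kappa^2,\qquad\Phi'(\kappa)=\frac{2c_*\kappa^2-\kappa+1}\kappa .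
\]
The numerator vanishes at $\kappa=u_*$, because $2\ln u_*-u_*+1=0$. The product of its roots is $1/(2c_*)$, so the other root is $\frac{u_*}{2\ln u_*}=\frac{u_*}{u_*-1}=1+p_*$. As $1<1+p_*<2<u_*$, the function $\Phi$ increases on $[1,1+p_*]$ and decreases on $[1+p_*,2]$. The root equation gives $c_*(1+p_*)^2=p_*/2$, so $D\le\Phi(1+p_*)=\ln(1+p_*)-p_*+p_*/2=\omega$.

\emph{Second moment.} If $Z_v\ge0$, then $Z_v^2\le(\ln2)^2$. If $Z_v<0$, then $y_v<x_v\le\kappa x_v$, so $y_v=\tau<x_v$; by \eqref{eq:elem}, $Z_v^2=\ln^2(x_v/\tau)\le x_v/\tau$, that is, $y_vZ_v^2\le x_v$. The total is at most $(\ln2)^2+1<1.5$.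
\end{proof}

\begin{remark}
The extremal case is the weighting behind Theorem~\ref{thm:fail}, which is why the same $\omega$ appears on both sides. Give $p^2/\tau$ vertices weight $\tau/p$ each, and spread the remaining weight $1-p$ over more and more vertices. In the limit $\sigma=\tau$, $\theta=p^2$, $\xi=p$, $\kappa=1+p$, and $D=p^2\ln p+(1-p^2)\ln(1+p)=I(p)$, whose maximum is $\omega$. Without the hypothesis $\sigma\le\tau$ there is no bound: if $\tau<1$, one vertex has weight $1-\varepsilon$ and the rest is spread thinly, then $\kappa=(1-\tau)/\varepsilon$ and $D\to\infty$ as $\varepsilon\to0$.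
\end{remark}

\subsection{Proof of Theorem~\ref{thm:true}}

Let $t\ge(2r)^{\sqrt r+3}e^{\omega r+2\sqrt r}$, and suppose that some $M_t^r$-free $r$-graph has Lagrangian greater than $\lambda(K^r_{rt-1})$. Take $n,\mathcal F,x,\delta$ from Proposition~\ref{prop:reduce} and write $A=A_{r-1}$. By Lemma~\ref{lem:clique},
\begin{equation}\label{eq:upper}
\Pr\nolimits_x(A)\le\delta<\frac{\binom r2}{rt-1}\le\frac r{2t}.
\end{equation}
The cap $\tau$ must be at least $\sigma$, which may slightly exceed $\frac1{rt}$, and below $\frac1{(r-1)t}$, so that Lemma~\ref{lem:order} gives something. We take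
\[
\tau=\frac1{rt}\Big(1+\frac1{2r}\Big).
\]

\emph{Step 1: $\sigma\le\tau$.} Since $\sqrt r\ge1.4$, we have $t\ge(2r)^{4.4}e^{2.8}\ge8r^3\cdot4^{1.4}e^{2.8}\ge800r^3$, as $1.4\ln4+2.8>4.7>\ln100$. So $16\delta\le8r/t\le\frac1{100r^2}$, that is, $4\sqrt\delta\le\frac1{10r}$. Lemma~\ref{lem:coll} and \eqref{eq:upper} give $\sigma\le(rt-1)^{-1}(1-\frac1{10r})^{-2}$. This is at most $\tau$, because
\[
\Big(1-\frac1{10r}\Big)^2\Big(1+\frac1{2r}\Big)\ge\Big(1-\frac1{5r}\Big)\Big(1+\frac1{2r}\Big)=1+\frac3{10r}-\frac1{10r^2}\ge1+\frac1{4r}\ge\frac{rt}{rt-1},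
\]
where the last two steps use $r\ge2$ and $rt-1\ge4r$.

\emph{Step 2: $A$ is likely under the capped weighting.} As $n\tau\ge rt\tau>1$, Lemma~\ref{lem:cap} applies; take $y$ and $Z_v$ from it. We have $(r-1)t\tau=(1-\frac1r)(1+\frac1{2r})=1-\frac1{2r}-\frac1{2r^2}$, so Lemma~\ref{lem:order}(b) with $m=r-1$ gives $\Pr_y(A)\ge\frac1{2r}$.

\emph{Step 3: from $y$ back to $x$.} Let $\rho=\prod_{k<r}y_{Y_k}/x_{Y_k}$. Each outcome has $y$-probability equal to $\rho$ times its $x$-probability, so $\Pr_y(A)=\mathbb E_x[\mathbf 1_A\rho]$. Under $y$, $\ln\rho$ is a sum of $r-1$ independent terms with mean at most $\omega$ and bounded second moment, so we expect to lose a factor of about $e^{\omega r}$. H\"older's inequality with the conjugate exponents $\frac{1+b}b$ and $1+b$, for $0<b\le1$, makes this precise: $\Pr_y(A)\le\Pr_x(A)^{b/(1+b)}(\mathbb E_x\rho^{1+b})^{1/(1+b)}$, that is,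
\[
\Pr\nolimits_x(A)\ge\Pr\nolimits_y(A)^{1+1/b}\,\big(\mathbb E_x\rho^{1+b}\big)^{-1/b}.
\]
By independence, $\mathbb E_x\rho^{1+b}=\big(\sum_vx_v(y_v/x_v)^{1+b}\big)^{r-1}=\big(\sum_vy_ve^{bZ_v}\big)^{r-1}$. Taylor's theorem gives $e^w\le1+w+\frac{w^2}2e^{\max(w,0)}$, and $e^{\max(bZ_v,0)}\le2^b\le2$. So by Lemma~\ref{lem:cap},
\[
\sum_vy_ve^{bZ_v}\le1+b\omega+\frac{b^2}2\cdot2\cdot1.5\le e^{b\omega+1.5b^2},
\]
and therefore $\Pr_x(A)\ge(2r)^{-1-1/b}e^{-(r-1)(\omega+1.5b)}$. A small $b$ reduces the loss $e^{1.5br}$ but increases $(2r)^{1/b}$; we take $b=r^{-1/2}$ and obtain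
\[
\Pr\nolimits_x(A)\ge(2r)^{-(\sqrt r+1)}e^{-\omega r-1.5\sqrt r}.
\]
Together with \eqref{eq:upper} this gives $t<\frac r2(2r)^{\sqrt r+1}e^{\omega r+1.5\sqrt r}$, contradicting the hypothesis on $t$. Hence $\lambda(\mathcal F)\le\lambda(K^r_{rt-1})$ for every $M_t^r$-free $\mathcal F$. The sharpness of $\omega$ was derived in Section~\ref{sec:intro}. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{turan}
\emph{An irrational Tur\'an density via hypergraph Lagrangian densities},
doi:10.37236/10645, \texttt{https://unpaywall.org/10.37236\%2F10645}.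

\end{thebibliography}
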